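# Covering the edges of a polytope by hyperplane cuts

## 1. Simplices and binary codes

Take a convex polytope and a hyperplane that misses all its vertices. The hyperplane crosses some edges. How many such hyperplanes are needed to cross every edge, if before each cut we may also reshape the polytope without changing its combinatorial type?

**Definition (cuts).** A *$d$-polytope* is a convex polytope $P$ of dimension $d$ in Euclidean space $E^d$. A *cut* of $P$ is any set of edges of $P$ that can be simultaneously intersected by one hyperplane of dimension $d-1$ missing all the vertices of $P$. Two polytopes are *isomorphic*, written $P\cong P'$, if their face lattices are isomorphic. An *$i$-cut* of $P$ is a set of edges of $P$ that corresponds, under some isomorphism, to the edges of a cut in some $P'\cong P$. Finally, $m_i(P)$ is the least number of $i$-cuts needed to cover all edges of $P$.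

Different $i$-cuts may use different realizations $P'$.

For polygons this is easy. A line that misses the vertices of an $n$-gon crosses at most two edges. Conversely, the line through relative interior points of two different edges meets the boundary only at those two points, so it misses the vertices. Hence $m_i(n\text{-gon})=\lceil n/2\rceil$.

Let $T^d$ be the $d$-simplex, and put $\ell(d)=\lceil\log_2(d+1)\rceil$.

**The simplex case.** $m_i(T^d)=\ell(d)$ for all $d\ge1$.

**Proof.** Every polytope isomorphic to $T^d$ is a $d$-simplex. Its vertices are affinely independent, so there is an affine function taking any prescribed values $\pm1$ at them. Hence every partition of the vertex set into two nonempty parts $A,B$ gives a cut, consisting of all edges between $A$ and $B$, and every nonempty cut is contained in one of this kind.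

Now let $k$ partitions be given, and give each vertex a code in $\{0,1\}^k$, whose $j$-th bit records its side in the $j$-th partition. An edge is covered if and only if its two ends have different codes. Any two vertices of a simplex are joined by an edge, so all edges are covered if and only if the $d+1$ codes are distinct. This is possible exactly when $d+1\le 2^k$. (With $k=\ell(d)$ we may choose distinct codes. A bit that is constant only gives an empty cut, which can be dropped.) $\square$

What changes for a general polytope? Conjecture 6 of "How to Cut All Edges of a Polytope?" predicts that the simplex is the easiest case, and that the cube is the easiest case among symmetric polytopes.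

**Conjecture 6.** For every $d$-polytope $P$, $m_i(P)\ge m_i(T^d)$. Moreover, if $P$ has a center of symmetry, then $m_i(P)\ge m_i(C^d)$, where $C^d$ is the regular $d$-cube.

In dimension 2 both parts hold: every polygon has at least $3$ edges, so needs at least $2=\ell(2)$ cuts, and a centrally symmetric polygon has at least $4$ edges, while $m_i(C^2)=2$. We shall see that the first part is true in all dimensions and that the second part is false, for the first time when $d=6$.

## 2. From counting vertices to measuring uncut faces

**The statements to be proved.** Let $X^d=\operatorname{conv}\{\pm e_1,\dots,\pm e_d\}$ be the cross-polytope, which has a center of symmetry.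

**Theorem 1.** $m_i(P)\ge\ell(d)=m_i(T^d)$ for every $d$-polytope $P$.

**Theorem 2.** $m_i(X^d)=\ell(d)$ for all $d\ge1$.

**Theorem 3.** $m_i(C^6)\ge4>3=m_i(X^6)$.

**Theorem 4.** For $d\ge2$, an $i$-cut of $C^d$ has at most $d\binom{d-1}{\lfloor(d-1)/2\rfloor}$ edges, and this is attained. Hence
$$m_i(C^d)\ \ge\ \beta(d):=\frac{2^{d-1}}{\binom{d-1}{\lfloor(d-1)/2\rfloor}}\ >\ \sqrt{\pi\lfloor d/2\rfloor}.$$

**Theorem 5.** $m_i(C^{3^r})\le2^r$ for $r\ge0$, so $m_i(C^d)\le2d^{\log_32}$. Also $m_i(C^5)\le3$ and $m_i(C^{11})\le5$.

**Theorem 6.** The second part of Conjecture 6 holds in dimension $d$ if and only if $d\in\{1,2,3,4,5,8,9\}$. Moreover $m_i(C^d)=1,2,2,3,3,4,4,4,4,5,5$ for $d=1,\dots,11$.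

**Conventions.** Replacing a cut by the set of *all* edges met by its hyperplane only enlarges it, so we take cuts to be full. Let the hyperplane be $H=\{h=0\}$ with $h$ affine, and let $A$ and $B$ be the sets of vertices with $h>0$ and $h<0$. The cut is then the set of edges joining $A$ to $B$. Faces are nonempty unless the empty face is mentioned, and $P$ is a face of itself. A face is an *$A$-face* (a *$B$-face*) if all its vertices lie in $A$ (in $B$). It is *cut* if it has vertices in both sets, and *uncut* otherwise.

**Restriction to faces.** Let $F$ be a face of $P$ with $\dim F\ge1$, let a cut of $P'\cong P$ come from $H'$, and let $F'$ be the face of $P'$ corresponding to $F$. Since $H'$ misses the vertices of $F'$, the set $H'\cap\operatorname{aff}F'$ is either empty or a hyperplane of $\operatorname{aff}F'$ missing the vertices of $F'$. So an $i$-cut of $P$ restricts to an $i$-cut of $F$ or to the empty set. In particular $m_i(F)\le m_i(P)$, and $m_i(C^d)$ is nondecreasing in $d$.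

**The three-dimensional cube by hand.** This example shows why $i$-cuts are more than cuts. Label the vertices of $C^3$ by signs $(\sigma,y,z)$, and let $f$ be the sign function that equals $y$ if $\sigma=1$ and $z$ if $\sigma=-1$. On the regular cube $[-1,1]^3$ no plane separates $A=\{f=1\}$ from $B=\{f=-1\}$. Indeed $(1,1,-1)$ and $(-1,-1,1)$ lie in $A$, while $(1,-1,1)$ and $(-1,1,-1)$ lie in $B$. Both pairs have midpoint $0$, so $h(0)$ would be both positive and negative. But consider the polytope
$$|\sigma|\le1,\qquad |y|\le1+\tfrac{\sigma}2,\qquad |z|\le1-\tfrac{\sigma}2 .$$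
Its slices at constant $\sigma$ are rectangles with positive side lengths. It is bounded by two rectangles and four trapezoids and is a combinatorial cube with vertices $(1,\pm\frac32,\pm\frac12)$ and $(-1,\pm\frac12,\pm\frac32)$. At these vertices the sign of $y+z$ is the sign of $y$ when $\sigma=1$ and the sign of $z$ when $\sigma=-1$. So the plane $y+z=0$ realizes the partition by $f$.

In the same way let $f'$ be $-z$ if $\sigma=1$ and $y$ if $\sigma=-1$. It is realized by the plane $y-z=0$ in the polytope where the bounds for $|y|$ and $|z|$ are exchanged. Together the two $i$-cuts cover all edges. A $y$-edge is cut by $f$ if $\sigma=1$ and by $f'$ if $\sigma=-1$. A $z$-edge is cut by $f$ if $\sigma=-1$ and by $f'$ if $\sigma=1$. Along a $\sigma$-edge, $f$ takes the values $y,z$ and $f'$ takes the values $-z,y$. If $y\ne z$ then $f$ changes, and if $y=z$ then $f'$ changes. Since a square face already needs two cuts, $m_i(C^3)=2$.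

**Why codes are not enough.** For general $P$ the code argument still says that the ends of each edge have different codes, so the codes color the graph of $P$ properly, and the chromatic number of the graph is at most $2^k$. For the cube this is useless, because the cube graph is bipartite, and we get only $2\le2^k$. Nonadjacent vertices may share a code, so counting codes gives nothing.

There is another way to read the simplex proof. The vertices in $A$ span a face of dimension $a=|A|-1$ and those in $B$ a face of dimension $b=|B|-1$, with
$$a+b=d-1 .$$
So one cut always leaves a face of dimension at least $(d-1)/2$ untouched. The remaining cuts must deal with that face, and induction gives $d+1\le2^k$. This argument does not mention adjacency. For a general polytope it works as soon as we know the following: if $A,B\ne\emptyset$ and $a,b$ are the largest dimensions of an $A$-face and a $B$-face, then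
$$a+b\ge d-1. \tag{1}$$

**Small dimensions, and where connectedness stops.** Recall that the vertices in $A$ induce a connected subgraph: from any vertex where $h$ is not maximal there is an edge to a vertex with larger $h$, and the vertices where $h$ is maximal are those of a face, whose graph is connected. The same holds for $B$. So if $a=0$, then $A$ is a single vertex $v$. Some facet does not contain $v$, and it is a $B$-face, so $b=d-1$. By symmetry $b=0$ gives $a=d-1$. This proves (1) for $d\le3$, since otherwise $a,b\ge1$ and $a+b\ge2$. For $d=4$ we must still exclude $a=b=1$. Here both sides contain edges and are connected, so connectedness yields no contradiction, and something about their higher-dimensional topology is needed. The next section provides it.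

## 3. The faces on one side of a hyperplane form a contractible set

For a face $G$ of $P$ ($G=P$ allowed), let $|C_A(G)|$ be the union of all $A$-faces of $G$.

**Lemma 1.** If $G$ has a vertex in $A$, then $|C_A(G)|$ is contractible.

**Proof.** If $G$ is an $A$-face, then $|C_A(G)|=G$ is convex. Otherwise $G$ is cut. The plan is to start with the convex set $G\cap\{h\ge0\}$ and push it back, dimension by dimension, into the $A$-faces.

**Step 1: the filtration.** For a face $F$ put $F^+=F\cap\{h\ge0\}$. Let $X_j$ be the union of all $A$-faces of $G$ and of all $F^+$, where $F$ is a cut face of $G$ with $\dim F\le j$. Then $X_{\dim G}=G^+$ is convex and nonempty, hence contractible, and $X_0=|C_A(G)|$ because no vertex is cut. It remains to show that $X_j$ deformation retracts onto $X_{j-1}$ for $j\ge1$.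

**Step 2: one cell.** This step retracts a single $F^+$, where $F$ is a cut $j$-face. Put $U_F=\{x\in\operatorname{relbd}F:h(x)\ge0\}$.

First, $U_F\subseteq X_{j-1}$. A point $x\in U_F$ lies in a facet $F'$ of $F$. As $x$ is a convex combination of vertices of $F'$, as $h(x)\ge0$, and as $h$ vanishes at no vertex, $F'$ has a vertex in $A$. So either $F'$ is an $A$-face, or $F'$ is cut with $\dim F'=j-1$ and $x\in F'^+$. In both cases $x\in X_{j-1}$.

Next, $F$ has a vertex with $h<0$ and $\operatorname{relint}F$ is dense in $F$, so we can choose $z\in\operatorname{relint}F$ with $h(z)<0$. For $x\in F^+$ we have $x\ne z$. Let $x^*$ be the point where the ray from $z$ through $x$ leaves $F$. Since $h(z)<0\le h(x)$, the function $h$ increases along this ray, so $h\ge h(x)\ge0$ on the segment from $x$ to $x^*$. Hence the segment lies in $F^+$, and $x^*\in U_F$. If $x\in U_F$, then $x^*=x$, because a facet inequality of $F$ is tight at $x$ and strict at $z$, so it is violated beyond $x$.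

The map $x\mapsto x^*$ is continuous. If $F$ is given in $\operatorname{aff}F$ by its facet inequalities $l_i\ge0$, then $l_i(z)>0$ and $x^*=z+t(x)(x-z)$ with
$$\frac1{t(x)}=\max_i\Big(1-\frac{l_i(x)}{l_i(z)}\Big).$$
This maximum is positive, since otherwise the whole ray would stay in the bounded set $F$. So $(x,s)\mapsto(1-s)x+sx^*$ is a strong deformation retraction of $F^+$ onto $U_F$.

**Step 3: gluing.** This step shows that the retractions fit together. We claim $F^+\cap X_{j-1}=U_F$. The inclusion "$\supseteq$" was shown in Step 2. Conversely, a point of $F^+\cap X_{j-1}$ lies in a face $F_2$ that is an $A$-face, or is cut with $\dim F_2\le j-1$. Then $F\not\subseteq F_2$ (in the first case because $F$ is cut), so $F\cap F_2$ is a proper face of $F$, and the point lies in $\operatorname{relbd}F$ and hence in $U_F$. Similarly, for two different cut $j$-faces $F_1,F_2$, the set $F_1\cap F_2$ is a proper face of each, so $F_1^+\cap F_2^+\subseteq U_{F_1}\cap U_{F_2}$. Thus the retractions of the sets $F^+$, together with the identity on $X_{j-1}$, agree on overlaps, and they define a strong deformation retraction of $X_j$ onto $X_{j-1}$. $\square$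

## 4. Large faces on the two sides, and the first part of the conjecture

**Lemma 2.** Suppose $A,B\ne\emptyset$, and let $a,b$ be the largest dimensions of an $A$-face and of a $B$-face. Then $a+b\ge d-1$.

The proof stands on a largest $B$-face $\tau$ and looks at the rest of $P$ from there. Every face properly containing $\tau$ has vertices in $A$. The directions seen from $\tau$ form a polytope $\Sigma$ of dimension $d-1-b$. Using Lemma 1 we show that the $A$-faces, seen from $\tau$, cover the whole interior of $\Sigma$. So they cannot all have dimension below $d-1-b$.

Here is the picture in a small case. Let $P=[0,1]^3$ with coordinates $(x,y,z)$ and $H=\{x+y+z=\frac32\}$, where $A$ is the side $x+y+z>\frac32$. Let $\tau$ be the edge $y=z=0$, a largest $B$-face. Seen from $\tau$, a point becomes $(y,z)/(y+z)$, so $\Sigma$ is the segment from $(1,0)$ to $(0,1)$. The facet $z=0$ contains the $A$-vertex $(1,1,0)$, seen at $(1,0)$. The facet $y=0$ contains the $A$-vertex $(1,0,1)$, seen at $(0,1)$. The path of $A$-edges $(1,1,0),(1,1,1),(1,0,1)$ is seen as the whole segment.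

**Proof of Lemma 2.** Since both sides are nonempty, $0\le a,b\le d-1$. Suppose $a\le d-2-b$ and put $n=d-1-b$. Then $a\le n-1$, and $n\ge1$ because $a\ge0$. Let $\tau$ be a $B$-face of dimension $b$.

**Step 1: the quotient polytope.** This step constructs $\Sigma$ and the map "seen from $\tau$". Let $p:E^d\to\mathbb R^{n+1}$ be a surjective affine map with $p(\tau)=0$ that collapses exactly the directions of $\operatorname{aff}\tau$ (note $d-b=n+1$). An affine function on $E^d$ that vanishes on $\tau$ factors through $p$ as a linear function. So a supporting affine function of $P$ with zero set exactly $\tau$ on $P$ has the form $c\circ p$, where $c$ is linear, $c\ge0$ on $p(P)$, and $c$ vanishes on $p(P)$ only at $0$. Let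
$$K=\operatorname{cone}p(P),\qquad R=\{c=1\},\qquad \Sigma=K\cap R .$$
Since $p(P)$ is convex and contains $0$, we have $K=\{s\,p(x):s\ge0,\ x\in P\}$. So $c>0$ on $K\setminus\{0\}$. As $p(P)$ has dimension $n+1$, $\Sigma$ is an $n$-polytope, namely the convex hull of the points $p(v)/c(p(v))$ over the vertices $v\notin\tau$. The map
$$\rho(x)=\frac{p(x)}{c(p(x))}$$
is continuous from $P\setminus\tau$ to $\Sigma$.

**Step 2: the faces of $\Sigma$.** This step shows that they correspond to the faces of $P$ containing $\tau$. For a face $G\supseteq\tau$ put $\Sigma_G=\operatorname{cone}p(G)\cap R=\rho(G\setminus\tau)$. If $e$ is linear with $e\ge0$ on $K$, then $e\circ p\ge0$ on $P$ and it vanishes on $\tau$. So $G=P\cap\{e\circ p=0\}$ is a face containing $\tau$. A point $s\,p(x)$ with $s>0$, $x\in P$ satisfies $e=0$ if and only if $x\in G$, so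
$$K\cap\{e=0\}=\operatorname{cone}p(G)\quad\text{and}\quad G=\{x\in P:p(x)\in\operatorname{cone}p(G)\}. \tag{2}$$
Every face $G\supseteq\tau$ arises in this way: a supporting function with zero set $G$ vanishes on $\tau$, so it factors as $e\circ p$. On $R$ every affine function agrees with a linear one (replace the constant term $\kappa$ by $\kappa c$). Hence the faces of $\Sigma$, including the empty one, are the sets $K\cap\{e=0\}\cap R=\Sigma_G$. Each cone $\operatorname{cone}p(G)$ is recovered from $\Sigma_G$ as $\{0\}\cup\{s\xi:s>0,\ \xi\in\Sigma_G\}$. By (2), $G\mapsto\Sigma_G$ is an order isomorphism from the faces $G\supseteq\tau$ of $P$ onto the faces of $\Sigma$, with $\Sigma_\tau=\emptyset$ and $\Sigma_P=\Sigma$.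

**Step 3: a map from $\Sigma$ to the $A$-faces.** We construct a continuous $\Phi:\Sigma\to|C_A(P)|$ with
$$\Phi(\Sigma_G)\subseteq|C_A(G)|\qquad\text{for all faces }G\supsetneq\tau. \tag{3}$$
If $G\supsetneq\tau$, then $\dim G>b$, so $G$ is not a $B$-face. It therefore has a vertex in $A$, and by Lemma 1 the set $|C_A(G)|$ is nonempty and contractible. Proceed by increasing dimension of the faces $\Sigma_G$. If $\Sigma_G$ is a point, send it to any point of $|C_A(G)|$. Otherwise $\Phi$ is already defined on the relative boundary of $\Sigma_G$, with values in $\bigcup_{\tau\subsetneq G'\subsetneq G}|C_A(G')|\subseteq|C_A(G)|$. A continuous map from the boundary sphere of a ball into a contractible space extends over the ball, so $\Phi$ extends over $\Sigma_G$ with values in $|C_A(G)|$.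

Since $h>0$ on $|C_A(P)|$ and $h<0$ on $\tau$, the image of $\Phi$ avoids $\tau$. So $\psi=\rho\circ\Phi:\Sigma\to\Sigma$ is defined and continuous. By (3), $\psi(\Sigma_G)\subseteq\rho(G\setminus\tau)=\Sigma_G$, so $\psi$ maps each face of $\Sigma$ into itself.

**Step 4: $\psi$ covers $\operatorname{int}\Sigma$.** Suppose $\psi$ misses a point $z\in\operatorname{int}\Sigma$, and let $r:\Sigma\setminus\{z\}\to\partial\Sigma$ be the radial retraction. Then $r\circ\psi$ is defined on the whole ball $\Sigma$, so its restriction to $\partial\Sigma\cong S^{n-1}$ is null-homotopic in $\partial\Sigma$. As $\psi(\partial\Sigma)\subseteq\partial\Sigma$, that restriction is $\psi|_{\partial\Sigma}$. The homotopy $(1-t)y+t\psi(y)$ stays in $\partial\Sigma$, because $y$ and $\psi(y)$ lie in a common proper face. It connects the identity of $\partial\Sigma$ with $\psi|_{\partial\Sigma}$. So the identity of $S^{n-1}$ would be null-homotopic, which is false for every $n\ge1$ (for $n=1$ because $S^0$ is disconnected).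

**Step 5: the dimension count.** By Step 4, $\operatorname{int}\Sigma\subseteq\rho(|C_A(P)|)$. But $|C_A(P)|$ is a finite union of $A$-faces $F$ with $\dim F\le a\le n-1$. For each of them $\rho(F)\subseteq\operatorname{lin}p(F)\cap R$, where $\operatorname{lin}p(F)$ has dimension at most $\dim F+1\le n$. Since $0\notin R$, this intersection is an affine space of dimension at most $n-1$. Finitely many such spaces cannot cover the $n$-dimensional set $\operatorname{int}\Sigma$. This contradiction proves the lemma. $\square$

**Proof of Theorem 1.** We show by induction on $k$: if the edges of a $d$-polytope $P$ ($d\ge0$) are covered by $k$ $i$-cuts, then $d+1\le2^k$.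

For $k=0$ there are no edges, so $d=0$. Let $k\ge1$. The case $d=0$ is trivial, so let $d\ge1$. If one of the $i$-cuts is empty, drop it, and induction gives $d+1\le2^{k-1}\le 2^k$. So assume that the first $i$-cut is nonempty. Then in the polytope realizing it both sides are nonempty, and Lemma 2 gives $\max(a,b)\ge(d-1)/2$. Hence some face $F$ of $P$ with $\dim F\ge(d-1)/2$ contains no edge of the first $i$-cut. The restrictions to $F$ of the other $k-1$ $i$-cuts cover all edges of $F$ (if $\dim F=0$ there are none). By induction
$$\frac{d-1}2+1\le\dim F+1\le2^{k-1},\qquad\text{that is,}\qquad d+1\le2^k. \qquad\square$$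

## 5. Cross-polytopes attain the simplex bound

Theorem 1 holds for all polytopes, so the second part of the conjecture asks whether symmetry raises the bound to $m_i(C^d)$. The cross-polytope has $2d$ vertices in antipodal pairs, and for $d\ge2$ two vertices are adjacent exactly when they are not antipodal. So the members of a pair may share a code, and $d$ pairs behave almost like $d$ vertices of a simplex. We must know which partitions come from $i$-cuts.

**Lemma 3.** Partition the vertex set of $X^d$ so that one antipodal pair is split between $A$ and $B$, and each of the other $d-1$ pairs lies entirely in $A$ or entirely in $B$. Then the edges joining $A$ to $B$ form an $i$-cut.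

**Proof.** Let $r$ pairs lie in $A$ and $s$ pairs in $B$, so $r+s=d-1$.

**Step 1: the realization.** In $\mathbb R^r\times\mathbb R^s\times\mathbb R$ with coordinates $(x,y,t)$ and unit vectors $e_i,f_j$, take the $2d$ points
$$(\pm e_i,0,1)\ (i\le r),\qquad(0,\pm f_j,-1)\ (j\le s),\qquad(0,0,\pm2),$$
and let $P'$ be their convex hull.

**Step 2: $2^d$ facets.** We show that each choice of one point from each pair spans a simplicial facet. For signs $\varepsilon_i,\delta_j$ consider
$$\tfrac12\sum_i\varepsilon_ix_i+\tfrac32\sum_j\delta_jy_j+\tfrac12t\le1 .$$
Equality holds at $(\varepsilon_ie_i,0,1)$, since $\frac12+\frac12=1$; at $(0,\delta_jf_j,-1)$, since $\frac32-\frac12=1$; and at $(0,0,2)$. At the partners $(-\varepsilon_ie_i,0,1)$, $(0,-\delta_jf_j,-1)$, $(0,0,-2)$ the left side is $0$, $-2$, $-1$. The $d$ equality points are linearly independent. Together with $(0,0,-2)$, where the left side is $-1$, they show that $P'$ has dimension $d$. So the $d$ points are the vertices of a simplicial facet. For choices containing $(0,0,-2)$ use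
$$\tfrac32\sum_i\varepsilon_ix_i+\tfrac12\sum_j\delta_jy_j-\tfrac12t\le1 .$$
Here equality holds at $(\varepsilon_ie_i,0,1)$, $(0,\delta_jf_j,-1)$ and $(0,0,-2)$, and at the partners the left side is $-2$, $0$, $-1$. In particular all $2d$ points are vertices of $P'$.

**Step 3: no other facets.** A ridge of a facet from Step 2 omits one of its $d$ points, and it lies in exactly two facets. Replacing the omitted point by its partner gives a facet from Step 2 that contains the ridge, so this is the second one. The adjacency graph of the facets of a polytope is connected, so all facets come from Step 2.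

The vertex–facet incidences of $P'$ are those of $X^d$, so $P'\cong X^d$ with the indicated antipodal pairs. Every bijection of the vertex sets that respects antipodal pairs is an isomorphism. The hyperplane $\{t=0\}$ misses all vertices, puts $r$ pairs on one side and $s$ on the other, and splits the pair $(0,0,\pm2)$. $\square$

**Proof of Theorem 2.** "$\ge$" is Theorem 1. For "$\le$" let $k=\ell(d)$, so $2^k\ge d+1$ and $k\ge1$. Give the two vertices of the first pair the codes $1\cdots1$ and $0\cdots0$ in $\{0,1\}^k$. Give the other $d-1\le2^k-2$ pairs distinct codes different from these two, the same code for both members of a pair. For each $j\le k$, the partition by the $j$-th bit splits the first pair and no other, so it gives an $i$-cut by Lemma 3. Two nonantipodal vertices always have different codes, and for $d=1$ the only edge joins $1\cdots1$ to $0\cdots0$. So the ends of every edge have different codes, and the $k$ $i$-cuts cover all edges. $\square$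

## 6. Sections of the cube and the failure in dimension six

The second part of Conjecture 6 fails in dimension $d$ as soon as $m_i(C^d)>\ell(d)$. We now bound from above the number of edges in an $i$-cut of the cube. The tool is the section of the polytope by the cutting hyperplane, which has one vertex for each cut edge.

Let $P'\cong C^d$, $d\ge2$, and let $H$ be a hyperplane that misses its vertices and cuts it. Put $Q=P'\cap H$. A face $F$ of $P'$ meets $H$ if and only if it is cut, and then $H$ meets $\operatorname{relint}F$, so $\dim(F\cap H)=\dim F-1$. The nonempty faces of $Q$ are the sets $F\cap H$ with $F$ cut. If $F\cap H\subseteq F_1\cap H$, then $F_1$ contains a relative interior point of $F$, so $F\subseteq F_1$. Thus $F\mapsto F\cap H$ is an order isomorphism from the cut faces of $P'$ to the nonempty faces of $Q$. Each edge of the cube lies in exactly $d-1$ facets, and all facets containing a cut edge are cut. So each vertex of $Q$ lies in exactly $d-1$ facets of $Q$, and $Q$ is a simple polytope of dimension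
$$D=d-1 .$$

**Definition ($f$- and $h$-numbers).** Let $\Delta$ be the boundary complex of the simplicial polytope dual to $Q$. It is a simplicial complex whose vertices are the facets of $Q$ and whose faces are the sets of facets of $Q$ with a common point. Let $f_{j-1}$ be the number of its faces with $j$ elements, $f_{-1}=1$. Such a face corresponds to a $(D-j)$-face of $Q$, so $f_{j-1}$ is the number of cut $(d-j)$-faces of $P'$. The numbers $h_0,\dots,h_D$ are defined by
$$\sum_{j=0}^Df_{j-1}t^j(1-t)^{D-j}=\sum_{i=0}^Dh_it^i. \tag{4}$$

The *Dehn–Sommerville equations* state that $h_i=h_{D-i}$. Comparing coefficients in (4), and setting $t=1$, we get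
$$h_0=1,\qquad h_1=f_0-D,\qquad h_2=f_1-(D-1)f_0+\tbinom D2,\qquad f_{D-1}=\sum_{i=0}^Dh_i. \tag{5}$$
The last number, $f_{D-1}$, is the number of cut edges. For example, the plane $\sum x_i=\frac32$ cuts $[0,1]^3$ in a hexagon. Here $D=2$, $f_0=f_1=6$, $(h_0,h_1,h_2)=(1,4,1)$, and the number of cut edges is $6$.

**Proof of Theorem 3.** By Theorem 2, $m_i(X^6)=\lceil\log_27\rceil=3$. Suppose three $i$-cuts cover all edges of $C^6$.

**Step 1: all large faces are cut.** If one of the three left some $4$-face uncut, the other two would cover all edges of that $4$-face. This contradicts Theorem 1, since $2^2<4+1$. So each of the three cuts every $4$-face, and hence also every $5$-face.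

**Step 2: the number of edges.** $C^6$ has $12$ facets and $\binom62\cdot4=60$ faces of dimension $4$. So for each of the three $i$-cuts $D=5$, $f_0=12$, $f_1=60$, and by (5)
$$h_0=1,\qquad h_1=12-5=7,\qquad h_2=60-4\cdot12+10=22 .$$
By the Dehn–Sommerville equations, the number of cut edges is $2(1+7+22)=60$.

**Step 3: the contradiction.** Three such $i$-cuts contain at most $180$ edges, but $C^6$ has $6\cdot2^5=192$. So $m_i(C^6)\ge4$. $\square$

Since $X^6$ has a center of symmetry, the second part of Conjecture 6 is false. It remains to find all dimensions in which it fails.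

## 7. The largest $i$-cut of a cube

In Step 2 above it mattered that all $5$-faces and all $4$-faces were cut. For an arbitrary $i$-cut some facets may be uncut, and then $f_0$ is smaller. Since $f_0$ enters $h_2$ in (5) with a negative sign, counting faces does not show directly that $h_2\le22$. The way out is to compare $\Delta$ with the boundary complex of the cross-polytope through their face rings.

**Definition (face rings).** Let $\mathbb K$ be an infinite field. For a simplicial complex $\Delta$ on a set of variables, $\mathbb K[\Delta]$ is the polynomial ring in these variables modulo the ideal $I_\Delta$ generated by the squarefree monomials whose variables do not form a face. A variable that is not a vertex of $\Delta$ is itself in $I_\Delta$.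

Counting monomials by their supports shows that $\mathbb K[\Delta]$ has Hilbert series $\sum_jf_{j-1}t^j/(1-t)^j$. If $\Delta$ has dimension $D-1$, this equals $\sum_ih_it^i/(1-t)^D$ by (4), and $\mathbb K[\Delta]$ has Krull dimension $D$. For two points, $\mathbb K[x,y]/(xy)$ has Hilbert series $\frac{1+t}{1-t}$. Dividing by the form $x+y$ leaves $\mathbb K[x]/(x^2)$, with series $1+t$.

We use these standard facts about a quotient $M$ of a polynomial ring $S$ by a homogeneous ideal, of Krull dimension $\delta$. *Linear parameters* are linear forms $\theta_1,\dots,\theta_\delta$ with $\dim M/(\theta_1,\dots,\theta_\delta)=0$. They can be chosen one by one: $\theta_i$ must avoid the finitely many minimal primes of $M/(\theta_1,\dots,\theta_{i-1})$ with quotient of dimension $\delta-i+1>0$. None of these contains all linear forms, and over an infinite field a vector space is not a finite union of proper subspaces. So the choice is possible, even for two rings at once. If $M$ is Cohen–Macaulay, linear parameters form a regular sequence, and dividing by each element of it multiplies the Hilbert series by $1-t$.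

**Proof of Theorem 4.** Use the notation of Section 6.

**Step 1: $\Delta$ lies in $\partial X^d$.** Identify the facets of $C^d$ with variables $x_1,y_1,\dots,x_d,y_d$, where $x_i$ and $y_i$ are opposite facets. A set of facets has nonempty intersection if and only if it contains no pair $\{x_i,y_i\}$. These sets form the complex $\Gamma=\partial X^d$. A set of facets is a face of $\Delta$ if and only if its intersection is a cut face of $P'$. So $\Delta$ is a subcomplex of $\Gamma$.

**Step 2: the two rings.** Let $S=\mathbb K[x_1,y_1,\dots,x_d,y_d]$. Then $\mathbb K[\Gamma]=S/(x_1y_1,\dots,x_dy_d)$. Each $x_iy_i$ is a nonzerodivisor modulo the earlier ones, because the quotient is a polynomial ring in $x_i,y_i$ over another ring. So $\mathbb K[\Gamma]$ is a complete intersection, hence Cohen–Macaulay of dimension $d$. Its Hilbert series is $\big(\frac{1+t}{1-t}\big)^d$. The ring $\mathbb K[\Delta]=S/I_\Delta$ is a quotient of $\mathbb K[\Gamma]$ by Step 1. It is Cohen–Macaulay of dimension $d-1$, because $\Delta$ is the boundary complex of a simplicial $(d-1)$-polytope (Stanley, *Combinatorics and Commutative Algebra*, Ch. II).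

**Step 3: the bound on $h_i$.** Choose generic linear forms $\theta_1,\dots,\theta_d\in S$ such that $\theta_1,\dots,\theta_d$ are linear parameters for $\mathbb K[\Gamma]$ and $\theta_1,\dots,\theta_{d-1}$ are linear parameters for $\mathbb K[\Delta]$. Then $\theta_1,\dots,\theta_{d-1}$ is a regular sequence on both rings, and
$$\frac{\mathbb K[\Gamma]}{(\theta_1,\dots,\theta_{d-1})}\ \text{ has Hilbert series }\ \frac{(1+t)^d}{1-t},\qquad
\frac{\mathbb K[\Delta]}{(\theta_1,\dots,\theta_{d-1})}\ \text{ has Hilbert series }\ \sum_ih_it^i .$$
The second ring is a graded quotient of the first, so comparing coefficients gives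
$$h_i\le s_i:=\sum_{j\le i}\binom dj. \tag{6}$$

**Step 4: summation.** Let $N=\sum_ih_i$ be the number of cut edges, where $h_i=h_{d-1-i}$. If $d=2m+1$, then
$$N\le2\sum_{i<m}s_i+s_m=\sum_{j\le m}\big(2(m-j)+1\big)\binom dj=\sum_{j\le m}(d-2j)\binom dj .$$
If $d=2m$, then
$$N\le2\sum_{i\le m-1}s_i=\sum_{j\le m-1}2(m-j)\binom dj=\sum_{j\le m-1}(d-2j)\binom dj .$$
From $d\binom{d-1}j=(d-j)\binom dj$ and $d\binom{d-1}{j-1}=j\binom dj$ we get
$$(d-2j)\binom dj=d\Big[\binom{d-1}j-\binom{d-1}{j-1}\Big].$$
So both sums telescope, and with $w=\lfloor(d-1)/2\rfloor$ (which is $m$ for $d=2m+1$ and $m-1$ for $d=2m$) we obtain $N\le d\binom{d-1}w$.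

**Step 5: sharpness.** On $[0,1]^d$ the hyperplane $\sum x_i=w+\frac12$ cuts exactly the edges from a vertex with $w$ ones to a vertex with $w+1$ ones. There are $\binom dw(d-w)=d\binom{d-1}w$ of them.

**Step 6: the bound for $m_i(C^d)$.** As $C^d$ has $d2^{d-1}$ edges, $m_i(C^d)\ge\beta(d)$. Put $\gamma_m=4^m/\binom{2m}m$. Then
$$\beta(d)=\gamma_{\lfloor d/2\rfloor}. \tag{7}$$
For $d=2m+1$ this is the definition. For $d=2m$ use $\binom{2m}m=2\binom{2m-1}{m-1}$. It remains to see that $\gamma_m>\sqrt{\pi m}$ for $m\ge1$, where $\pi$ is the number. Since
$$\frac{\gamma_{m+1}}{\gamma_m}=\frac{2m+2}{2m+1}, \tag{8}$$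
we have
$$\frac{\gamma_{m+1}^2/(m+1)}{\gamma_m^2/m}=\frac{4m(m+1)}{(2m+1)^2}<1 .$$
So $\gamma_m^2/m$ is strictly decreasing, and by Wallis's product its limit is $\pi$. Hence $\gamma_m^2/m>\pi$. $\square$

For $d=6$, (6) reads $h_0\le1$, $h_1\le7$, $h_2\le22$. So the count in Theorem 3 is the extreme case.

## 8. Flexible functions and coverings of cubes by few $i$-cuts

For the upper bounds we return to the two $i$-cuts of $C^3$ in Section 2. There a variable $\sigma$ selects which of $y,z$ decides the side, and the reshaped cube makes the selected coordinate large and the other small. To iterate, we put functions in place of the three variables. For this the sign of the cutting affine function is not enough. We need its values close to $\pm1$.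

**Definition (flexible functions).** A function $f:\{0,1\}^n\to\{1,-1\}$ ($n\ge1$) is *flexible* if for every $\varepsilon>0$ there are a polytope in $\mathbb R^n$, with vertices $v_x$ labelled by $x\in\{0,1\}^n$ via an isomorphism with $C^n$, and an affine function $L$ with $|L(v_x)-f(x)|<\varepsilon$ for all $x$.

For nonconstant flexible $f$, taking $\varepsilon<1$ and the hyperplane $\{L=0\}$ shows that the edges of $C^n$ at whose ends $f$ differs form an $i$-cut. The functions $\pm(2x-1)$ on $\{0,1\}$ are flexible: take $[-1,1]$. If $f$ is flexible, so is $-f$, and so is $f$ regarded as a function of more variables: take the product with a cube. The parity function on $\{0,1\}^2$, equal to $1$ at $00,11$ and $-1$ at $01,10$, is not flexible. The diagonals of a convex quadrilateral cross, and for $\varepsilon<1$ the function $L$ would be positive and negative at the crossing point.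

**Lemma 4.** Let $\alpha_0(s),g(y),u(z)$ be flexible functions of disjoint sets of variables. Then the function
$$f(s,y,z)=\begin{cases}g(y)&\text{if }\alpha_0(s)=1,\\u(z)&\text{if }\alpha_0(s)=-1\end{cases}$$
is flexible. Write $f=\alpha_0?\,g:u$.

**Proof.** Let $0<\varepsilon<\frac14$. Let polytopes $\mathcal S,\mathcal Y,\mathcal Z$ with affine functions $\alpha,\gamma,\eta$ realize $\alpha_0,g,u$ within $\varepsilon$.

**Step 1: the polytope.** We scale $\mathcal Y$ and $\mathcal Z$ by factors that depend on the point of $\mathcal S$. Put
$$\lambda=\frac{1+\alpha}2+\varepsilon,\qquad\mu=\frac{1-\alpha}2+\varepsilon .$$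
These are affine. Since $|\alpha|\le1+\varepsilon$ at the vertices of $\mathcal S$ and hence on $\mathcal S$, both are at least $\varepsilon/2>0$ on $\mathcal S$. Let
$$P=\{(\sigma,y,z):\sigma\in\mathcal S,\ y\in\lambda(\sigma)\mathcal Y,\ z\in\mu(\sigma)\mathcal Z\}.$$
If $\mathcal Y=\{y:a_i\cdot y\le b_i\}$, the condition on $y$ reads $a_i\cdot y\le b_i\lambda(\sigma)$, which is an affine inequality in $(\sigma,y)$. The same applies to $z$. So $P$ is a bounded set given by finitely many affine inequalities, that is, a polytope.

**Step 2: $P$ is a combinatorial cube.** The map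
$$(\sigma,y,z)\mapsto\Big(\sigma,\frac y{\lambda(\sigma)},\frac z{\mu(\sigma)}\Big)$$
is a homeomorphism from $P$ onto $\mathcal S\times\mathcal Y\times\mathcal Z$, so $P$ is full-dimensional. The map preserves which of the corresponding inequalities are tight. The nonempty faces of a polytope given by inequalities are the nonempty subsets obtained by requiring some of them to be tight. Hence the map carries faces to faces and preserves inclusions. So $P\cong\mathcal S\times\mathcal Y\times\mathcal Z$, a combinatorial cube with the evident labelling. Its vertices are the points $(\sigma,\lambda(\sigma)y,\mu(\sigma)z)$ with $\sigma,y,z$ vertices of $\mathcal S,\mathcal Y,\mathcal Z$.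

**Step 3: the affine function.** On $P$ put
$$L=\lambda(\sigma)\,\gamma\Big(\frac y{\lambda(\sigma)}\Big)+\mu(\sigma)\,\eta\Big(\frac z{\mu(\sigma)}\Big).$$
It is affine: if $\gamma(y)=\gamma_0+c\cdot y$, the first term is $\gamma_0\lambda(\sigma)+c\cdot y$, and the second term is treated in the same way. At a vertex, write $\gamma,\eta$ for the values at the corresponding vertices of $\mathcal Y,\mathcal Z$; then $|\gamma|,|\eta|<1+\varepsilon<2$. If $\alpha_0=1$ there, then $|\alpha-1|<\varepsilon$ gives $|\lambda-1|<\frac32\varepsilon$ and $0<\mu<\frac32\varepsilon$, so
$$|L-g|\le|\lambda-1||\gamma|+|\gamma-g|+\mu|\eta|<3\varepsilon+\varepsilon+3\varepsilon=7\varepsilon .$$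
If $\alpha_0=-1$, the roles of $\lambda,\gamma,g$ and $\mu,\eta,u$ are exchanged and $|L-u|<7\varepsilon$. As $\varepsilon$ can be taken arbitrarily small, $f$ is flexible. $\square$

**Definition ($k$-flexible cubes).** $C^n$ is *$k$-flexible* if there are $k$ flexible functions on $\{0,1\}^n$ such that at the ends of every edge some of them differ.

Then $m_i(C^n)\le k$, since a constant function separates no edge and can be dropped. $C^1$ is $1$-flexible. The functions $f,f'$ of Section 2 show that $C^3$ is $2$-flexible (they are flexible by Lemma 4).

**Lemma 5.** If $C^a,C^b,C^c$ are $r$-, $s$-, $t$-flexible and $t\le\min(r,s)$, then $C^{a+b+c}$ is $(r+s)$-flexible.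

**Proof.** Let $g_1,\dots,g_r$ (in $y\in\{0,1\}^a$), $u_1,\dots,u_s$ (in $z\in\{0,1\}^b$) and $\alpha_1,\dots,\alpha_t$ (in $\sigma\in\{0,1\}^c$) be the given functions. For $j\le t$ put
$$f_j=\alpha_j?\,g_j:u_j,\qquad f_j'=\alpha_j?\,(-u_j):g_j .$$
Add the functions $g_j$ and $u_j$ with $j>t$. This is a list of $2t+(r-t)+(s-t)=r+s$ functions, all flexible by Lemma 4 and the remarks before it. We check the three kinds of edges.

- Along a $y$-edge some $g_j$ changes, while all $\alpha_i$ are fixed. If $j>t$, then $g_j$ is in the list. If $j\le t$, then $f_j=g_j$ changes when $\alpha_j=1$, and $f_j'=g_j$ changes when $\alpha_j=-1$.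
- Along a $z$-edge some $u_j$ changes. If $j>t$, then $u_j$ is in the list. If $j\le t$, then $f_j=u_j$ changes when $\alpha_j=-1$, and $f_j'=-u_j$ changes when $\alpha_j=1$.
- Along a $\sigma$-edge some $\alpha_j$ changes, while $g_j$ and $u_j$ are fixed. At the two ends $f_j$ takes the values $g_j,u_j$, and $f_j'$ takes the values $-u_j,g_j$. If $g_j\ne u_j$, then $f_j$ changes. If $g_j=u_j$, then $f_j'$ changes. $\square$

**Proof of Theorem 5.** $C^1$ is $1$-flexible. If $C^{3^r}$ is $2^r$-flexible, then Lemma 5 with three copies of it shows that $C^{3^{r+1}}$ is $2^{r+1}$-flexible. So $m_i(C^{3^r})\le2^r$ for all $r\ge0$. If $3^{r-1}<d\le3^r$ with $r\ge1$, monotonicity gives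
$$m_i(C^d)\le2^r=2\cdot(3^{r-1})^{\log_32}<2d^{\log_32},$$
and for $d=1$ we have $m_i(C^1)\le 1\le2$.

Lemma 5 with $(a,r)=(3,2)$ and $(b,s)=(c,t)=(1,1)$ shows that $C^5$ is $3$-flexible. With $(a,r)=(5,3)$ and $(b,s)=(c,t)=(3,2)$ it shows that $C^{11}$ is $5$-flexible. $\square$

By Theorems 4 and 5, $\sqrt{\pi\lfloor d/2\rfloor}<m_i(C^d)\le2d^{\log_32}$ for $d\ge2$, while $m_i(X^d)=\lceil\log_2(d+1)\rceil$. So the difference $m_i(C^d)-m_i(X^d)$ is unbounded.

## 9. The dimensions in which the symmetric bound holds

**Proof of Theorem 6.**

**Step 1: reduction to one number.** By Theorems 1 and 2, the minimum of $m_i(P)$ over all $d$-polytopes with a center of symmetry is $\ell(d)$. Since also $m_i(C^d)\ge\ell(d)$, the second part of the conjecture holds in dimension $d$ if and only if $m_i(C^d)=\ell(d)$.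

**Step 2: it holds for $d\in\{1,2,3,4,5,8,9\}$.** For these $d$ we have $\ell(d)=1,2,2,3,3,4,4$. By Theorem 5 and monotonicity,
$$m_i(C^1)\le1,\quad m_i(C^2)\le m_i(C^3)\le2,\quad m_i(C^4)\le m_i(C^5)\le3,\quad m_i(C^8)\le m_i(C^9)\le4 .$$
With Theorem 1 this gives $m_i(C^d)=\ell(d)$.

**Step 3: it fails for $d=6,7$.** Here $\ell(d)=3$, but $m_i(C^7)\ge m_i(C^6)\ge4$ by Theorem 3.

**Step 4: it fails for $10\le d\le15$.** By (8) the sequence $\gamma_m$ is increasing. By (7),
$$\beta(d)=\gamma_{\lfloor d/2\rfloor}\ge\gamma_5=\frac{1024}{252}>4=\ell(d),$$
so $m_i(C^d)\ge\beta(d)>\ell(d)$.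

**Step 5: it fails for $d\ge16$.** Let $2^r\le d<2^{r+1}$ with $r\ge4$. Then $2^r<d+1\le2^{r+1}$, so $\ell(d)=r+1$, and $\beta(d)\ge\gamma_{2^{r-1}}$. We claim $\gamma_{2^{r-1}}>r+1$ for all $r\ge4$. For $r=4$, $\gamma_8=\frac{65536}{12870}>5$. By (8),
$$\frac{\gamma_{2m}}{\gamma_m}=\prod_{j=m}^{2m-1}\Big(1+\frac1{2j+1}\Big)\ge1+\sum_{j=m}^{2m-1}\frac1{2j+1}\ge1+\frac m{4m-1}>\frac54 .$$
So $\gamma_{2^{r-1}}>r+1$ implies $\gamma_{2^r}>\frac54(r+1)\ge r+2$, where the last inequality holds because $r\ge3$. This proves the claim, and $m_i(C^d)\ge\beta(d)>\ell(d)$.

**Step 6: the values for $d\le11$.** For $d\in\{1,2,3,4,5,8,9\}$ they were found in Step 2. For $d=6,7$,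
$$4\le m_i(C^6)\le m_i(C^7)\le m_i(C^9)\le4 .$$
For $d=10,11$ we have $\beta(d)=\gamma_5>4$, so $m_i(C^d)\ge5$, while $m_i(C^{10})\le m_i(C^{11})\le5$ by Theorem 5. Hence $m_i(C^d)=1,2,2,3,3,4,4,4,4,5,5$ for $d=1,\dots,11$. $\square$
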